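# Thick Möbius grids: close-to-planar graphs with no balanced drawing

## A $3\times L$ grid with a twist, and its thickening

Take a strip of graph paper three vertices high and $L$ columns long. Give it a half twist, glue its short ends, and obtain a grid on a Möbius band. Here is the formal definition.

**Definition (the graph $W_L$).** Let $L\ge 4$. The vertices are $v_{i,j}$ with $i\in\mathbb Z$ and $j\in\{-1,0,1\}$, under the identification
$$v_{i+L,j}=v_{i,-j}.\tag{1}$$
The edges are the vertical edges $v_{i,j}v_{i,j+1}$ ($j=-1,0$) and the horizontal edges $v_{i,j}v_{i+1,j}$.

There are $L$ columns, hence $3L$ vertices, $2L$ vertical edges and $3L$ horizontal edges: $5L$ edges in all. Since $L\ge4$ the graph is simple. For $L=4$: columns $1,2,3,4$ form an ordinary $3\times4$ grid, and column $4$ is joined to column $5$, which is column $1$ upside down. So the three extra edges are $v_{4,1}v_{1,-1}$, $v_{4,0}v_{1,0}$, $v_{4,-1}v_{1,1}$. This gives $12$ vertices and $20$ edges.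

**Definition (the graph $G_{L,D}$).** For $D\ge 1$, replace each edge $e$ of $W_L$ by $D$ internally disjoint paths $P_{e,1},\dots,P_{e,D}$ of length $2$ between the ends of $e$. The *bundle* $B_e$ is the set of the $2D$ edges of these paths.

Thus
$$|E(G_{L,D})|=10LD,\qquad |V(G_{L,D})|=3L+5LD\le 8LD .\tag{2}$$

The two parameters do different jobs. We shall see that every drawing must pay for the half twist *somewhere*, and that paying in one place costs about $D$ crossings for each edge there. But the place is free: there are $L$ possible ones. A subgraph looked at alone can choose a place that is cheap for it. A single drawing of the whole graph cannot be cheap everywhere. This separates two notions of "almost planar", which we now define.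

## One drawing for all subgraphs, or one drawing for each

**Drawings.** Graphs are finite and simple. In a drawing, vertices are distinct points, and edges are simple arcs that join their endpoints and contain no other vertex. Two edges share finitely many points, and each common interior point of two edges counts as one crossing of that pair. (Three edges through one point give three crossings.) $\operatorname{cr}(G)$ is the least number of crossings in a drawing of $G$.

We may always assume that edges are polygonal arcs. Indeed, turn all crossing points into vertices. The pieces of edges between consecutive vertices form a plane graph, possibly with parallel edges; subdivide its edges to make it simple. By Fáry's theorem this planar graph has a straight-line plane drawing. In it, let each edge of $G$ follow the same path as before. It becomes a simple polygonal arc, and two edges have the same common points as before, namely the vertices lying on both paths.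

**Definition.** A graph $G$ is *$k$-gap-planar* ($k\in\mathbb N$, $k\ge0$) if it has a drawing in which each crossing can be assigned to one of the two edges involved so that every edge is assigned at most $k$ crossings. Let $\operatorname{gap}(G)$ be the least integer $k\ge0$ such that $G$ is $k$-gap-planar.

**Definition.** For real $\kappa>0$, and also for $\kappa=0$, a graph $G$ is *$\kappa$-close-to-planar* if $\operatorname{cr}(H)\le\kappa|E(H)|$ for every subgraph $H$ of $G$.

**Lemma 1 (Hall reformulation).** In a given drawing of $G$, the crossings can be assigned with at most $k$ per edge if and only if every set $E'$ of edges has at most $k|E'|$ crossings among its members.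

**Proof.** Suppose there is such an assignment. Every crossing among edges of $E'$ is assigned to a member of $E'$, so there are at most $k|E'|$ of them. Conversely, form the bipartite graph with the crossings on one side and $k$ copies of each edge on the other, each crossing being adjacent to all copies of its two edges. We want a matching that covers all crossings. Let $X$ be a set of crossings and $E'$ the set of edges involved in them. The neighborhood of $X$ has size $k|E'|$. By hypothesis this is at least the number of crossings among $E'$, which is at least $|X|$. So Hall's condition holds. $\square$

By the lemma, gap-planarity says: *there is a drawing* such that *for all subgraphs* the crossings are few. Close-to-planarity says: *for all subgraphs there is a drawing* with few crossings. Hence every $k$-gap-planar graph is $k$-close-to-planar. For $k=0$ both notions mean planar. For $k=1$ they differ: $K_{6,6}$ is $1$-close-to-planar but not $1$-gap-planar. (We take this from the statement of the problem and do not use it.) The question, from the "Report from Dagstuhl Seminar 19092" (doi:10.4230/dagrep.9.2.123), is whether the order of the quantifiers costs at most a change of constant: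

> Is there a function $f:\mathbb N\to\mathbb N$ such that every $k$-close-to-planar graph is $f(k)$-gap-planar?

The answer is no, already at $k=1$.

**Theorem 2.** Let $L\ge4$ and $D\ge1$.

(a) There is a probability distribution on drawings of $G_{L,D}$ in which every edge is involved in at most $2D/L$ crossings in expectation. Consequently $G_{L,D}$ is $(D/L)$-close-to-planar.

(b) If $D\ge 664k$, where $k\ge0$ is an integer, then $G_{L,D}$ is not $k$-gap-planar.

**Corollary 3.** Given $t\ge1$, take $D=L=664t$. Then $G_{L,D}$ is $1$-close-to-planar but not $t$-gap-planar. So no function $f$ exists. Moreover, for every $\varepsilon>0$ and every $t\ge 1$, taking $D=664t$ and $L\ge\max(4,D/\varepsilon)$ gives a graph $G$ with $\operatorname{cr}(H)\le\varepsilon|E(H)|$ for all $H\subseteq G$ that is not $t$-gap-planar.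

**Proof from Theorem 2.** In the first case $D/L=1$, in the second $D/L\le\varepsilon$; apply (a). In both cases $D\ge664t$; apply (b) with $k=t$. A $1$-close-to-planar graph is $k$-close-to-planar for every $k\ge1$, so $f(k)$ exists only for $k=0$. $\square$

## Moving the twist: proof of Theorem 2(a)

**Step 1: a drawing $\mathcal D_r$ that pays for the twist between columns $r$ and $r+1$.** Let $r\in\{0,\dots,L-1\}$. Place $v_{r+p,j}$ at the point $(p,j)$ for $1\le p\le L$. Draw all vertical edges, and the horizontal edges between columns $r+p$ and $r+p+1$ with $1\le p<L$, as segments of a planar $3\times L$ grid. Three edges of $W_L$ remain, namely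
$$v_{r+L,j}\,v_{r+L+1,j}=v_{r,-j}\,v_{r+1,-j},$$
and by (1) they join $(L,j)$ to $(1,-j)$. The outer boundary of the grid contains, in cyclic order,
$$(L,-1),\ (L,0),\ (L,1),\ (1,1),\ (1,0),\ (1,-1),$$
and the remaining edges join the 1st to the 4th, the 2nd to the 5th, and the 3rd to the 6th of these points. On the sphere the outer face is a disc. Draw the three edges in it like chords of a disc. Any two of them have interleaved ends, so we can let each pair cross exactly once, with no three concurrent.

Now replace every drawn edge by $D$ parallel copies in a thin neighborhood, disjoint except at the ends. Place the middle vertex of each $2$-path near one end, so that all crossings on the path lie on only one of its two edges. Each of the three crossings becomes a $D\times D$ pattern of crossings. Hence only edges in the bundles of the three horizontal edges between columns $r$ and $r+1$ are crossed, and each such edge is in at most $D+D=2D$ crossings.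

**Step 2: averaging over $r$.** Choose $r$ uniformly from $\{0,\dots,L-1\}$. Each edge of $G_{L,D}$ is crossed for at most one value of $r$, so it is in at most $2D/L$ crossings in expectation. This is the first statement.

**Step 3: from the distribution to each subgraph.** Let $H$ be a subgraph, and restrict $\mathcal D_r$ to $H$. Each crossing involves two edges, so the expected number of crossings is at most
$$\frac12\sum_{e\in E(H)}\frac{2D}{L}=\frac DL|E(H)| .$$
Some $\mathcal D_r$ does at least as well as the expectation, so $\operatorname{cr}(H)\le\frac DL|E(H)|$. $\square$

**The price inside one $\mathcal D_r$.** In $\mathcal D_r$ there are $3D$ crossed edges, $D$ in each of three bundles $a,b,c$, and $3D^2$ crossings among them. Assign the $a$–$b$ crossings to the edges in $a$, the $b$–$c$ crossings to $b$ and the $c$–$a$ crossings to $c$. Every crossed edge gets exactly $D$. So $\operatorname{gap}(G_{L,D})\le D$, and by Lemma 1 this particular drawing does not allow less, since $3D^2=D\cdot 3D$. For $D=1$ and $L=4$ we get a $1$-gap-planar graph with $40$ edges and $32$ vertices, so thickness is essential.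

It is tempting to hope that the average over $r$ gives a good drawing. It does not: a mixture of drawings is not a drawing. Moving the twist relieves one set of $3D$ edges and loads another. What must be shown is that no cleverer drawing spreads the twist over the whole band. Theorem 2(b) says that, up to a constant factor, no drawing has gap below $D$, however large $L$ is.

## Handedness along the band

This section treats $W_L$ without thickening. We show that $W_L$ cannot be drawn even if planarity is required only in short pieces.

**Definition (window).** For $a\in\mathbb Z$ the *window* $S_a$ is the subgraph of $W_L$ formed by the columns $a,a+1,a+2,a+3$, their $8$ vertical edges, and the $9$ horizontal edges between consecutive ones of these columns.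

Since $L\ge4$, the window is a $3\times4$ grid with $12$ distinct vertices and $17$ edges. For $L=4$ each window contains all the vertices, but not the three edges from column $a+3$ to column $a+4$.

**Definition (locally plane drawing).** A *locally plane drawing* of $W_L$ assigns distinct points to the vertices, and to each edge $e$ a simple polygonal arc $\gamma_e$ joining its ends and containing no other vertex of $W_L$, so that whenever two distinct edges $e,f$ lie in a common window, $\gamma_e$ and $\gamma_f$ meet only in a common end of $e$ and $f$, if there is one.

So each window is drawn as a plane graph, while arcs of edges in no common window may cross. For instance, the drawing of $W_L$ underlying $\mathcal D_r$ is not locally plane, because the window $S_r$ contains the three pairwise crossing edges. By contrast, without the flip, with $v_{i+L,j}=v_{i,j}$, the grid would consist of three concentric cycles joined by spokes, which is plane. So any obstruction must use the minus sign in (1).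

**Proposition 4.** $W_L$ has no locally plane drawing for $L\ge4$. In particular $W_L$ is not planar.

The idea: at a middle vertex the four arcs up, right, down, left come either in clockwise or in counterclockwise order. Planarity of one window forces neighboring middle vertices to agree. Going once around the band, "up" and "down" are exchanged, and the vertex disagrees with itself.

We use two textbook facts on polygonal curves.

- **(J1)** Let $C$ be a polygonal simple closed curve. Then $\mathbb R^2\setminus C$ has exactly two components, each with frontier $C$. If $C$ is directed, one component lies on the left of $C$ and the other on the right: a small disc around any point of $C$ is cut by $C$ into a left and a right sector, and the left sectors all lie in one component, the right sectors all in the other.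
- **(J2)** Let $C$ be as before, $\Omega$ a component of $\mathbb R^2\setminus C$, and $\alpha$ a polygonal arc with distinct ends on $C$ and otherwise in $\Omega$. Let $C',C''$ be the two arcs of $C$ between the ends of $\alpha$. Then $\Omega\setminus\alpha$ has exactly two components, with frontiers $C'\cup\alpha$ and $C''\cup\alpha$.

**Lemma 5.** Let $Q$ be a polygonal simple closed curve, $\Omega$ a component of $\mathbb R^2\setminus Q$, and $c\in\Omega$. Let $\alpha_1,\dots,\alpha_4$ be polygonal arcs from $c$ to distinct points $q_1,\dots,q_4\in Q$, pairwise disjoint except at $c$, and contained in $\Omega$ except for the ends $q_i$. Suppose $q_1,q_2,q_3,q_4$ occur in this cyclic order along $Q$ directed with $\Omega$ on its left. Then the counterclockwise order of the arcs at $c$ is $\alpha_1,\alpha_2,\alpha_3,\alpha_4$.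

**Proof.** *Cutting $\Omega$.* Let $\alpha$ be the arc from $q_1$ along $\alpha_1$ to $c$ and along $\alpha_3$ to $q_3$. Let $Q_1$ be the part of $Q$ from $q_1$ to $q_3$ in the given direction, and $Q_2$ the part from $q_3$ to $q_1$. Then $q_2$ is an inner point of $Q_1$ and $q_4$ an inner point of $Q_2$. By (J2), $\Omega\setminus\alpha$ has two components $\Omega_1,\Omega_2$, with frontiers $Q_1\cup\alpha$ and $Q_2\cup\alpha$.

*Which side of $\alpha$ is $\Omega_1$ on?* Let $C_1$ be the closed curve that runs along $Q_1$ from $q_1$ to $q_3$ and then along $\alpha$ backward to $q_1$. The set $\Omega_1$ is open, connected, disjoint from $C_1$, and its frontier is $C_1$; so it is a component of $\mathbb R^2\setminus C_1$. Near an inner point of $Q_1$, points of $\Omega_1\subseteq\Omega$ lie on the left of $Q$. By (J1), $\Omega_1$ is on the left of $C_1$ all along. Since $C_1$ runs along $\alpha$ backward, $\Omega_1$ is on the *right* of $\alpha$. In the same way, the curve that runs along $Q_2$ from $q_3$ to $q_1$ and then forward along $\alpha$ has $\Omega_2$ on its left, so $\Omega_2$ is on the *left* of $\alpha$.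

*Where do $\alpha_2$ and $\alpha_4$ go?* The set $\alpha_2\setminus\{c,q_2\}$ is connected and contained in $\Omega\setminus\alpha$, so it lies in $\Omega_1$ or in $\Omega_2$, and $q_2$ is in its closure. But $q_2\in Q$ lies neither on $Q_2$ nor on $\alpha$, so $q_2$ is not in the closure of $\Omega_2$. Hence $\alpha_2$ runs in $\Omega_1$ and leaves $c$ to the right of $\alpha$. Symmetrically, $\alpha_4$ leaves $c$ to the left of $\alpha$.

*Reading off the order.* Picture $\alpha$ passing $c$ from west to east. Then $\alpha_1$ leaves $c$ westward, $\alpha_2$ on the south side, $\alpha_3$ eastward, $\alpha_4$ on the north side. West, south, east, north is the counterclockwise order. $\square$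

**Proof of Proposition 4.** Suppose there is a locally plane drawing with arcs $\gamma_e$.

**Step 1: the handedness of a middle vertex.** This step defines the quantity that will be carried around the band. Put $c_i=v_{i,0}$ for $i\in\mathbb Z$, and let
$$\alpha_i^{\uparrow},\quad \alpha_i^{\rightarrow},\quad \alpha_i^{\downarrow},\quad \alpha_i^{\leftarrow}$$
be the arcs $\gamma_e$ for the edges from $c_i$ to $v_{i,1}$, $v_{i+1,0}$, $v_{i,-1}$, $v_{i-1,0}$ respectively. These four edges lie in the common window $S_{i-1}$. So the arcs are disjoint except at $c_i$ and have a well-defined counterclockwise cyclic order at $c_i$. Set

- $\sigma_i=+1$ if this order is $(\alpha_i^{\uparrow},\alpha_i^{\rightarrow},\alpha_i^{\downarrow},\alpha_i^{\leftarrow})$;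
- $\sigma_i=-1$ if it is $(\alpha_i^{\leftarrow},\alpha_i^{\downarrow},\alpha_i^{\rightarrow},\alpha_i^{\uparrow})$;
- $\sigma_i$ undefined for the other four of the six cyclic orders.

(In the standard picture of a grid, $\sigma_i=-1$.)

**Step 2: $\sigma_i$ and $\sigma_{i+1}$ are defined and equal.** Here the planarity of a window is used. Consider the plane drawing of $S_{i-1}$, with columns $i-1,\dots,i+2$. Its boundary is a cycle through $12-2=10$ vertices; let $Q$ be the simple closed curve that draws it. In one of its two directions $Q$ passes, in cyclic order, through
$$n_1=v_{i,1},\quad n_2=v_{i+1,1},\quad x=v_{i+2,0},\quad s_2=v_{i+1,-1},\quad s_1=v_{i,-1},\quad w=v_{i-1,0}.$$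
The other $17-10=7$ edges form a tree: the edge $c_ic_{i+1}$, the edges from $c_i$ to $n_1,s_1,w$, and the edges from $c_{i+1}$ to $n_2,x,s_2$. Without its six leaves, the tree is drawn as a connected set disjoint from $Q$. So it lies in a single component $\Omega$ of $\mathbb R^2\setminus Q$, which may be the unbounded one.

Apply Lemma 5 twice, with the same $Q$ and $\Omega$.

- At $c_i$, use the arcs to $n_1$, to $x$ (through $c_{i+1}$, starting along $\alpha_i^{\rightarrow}$), to $s_1$, and to $w$. Along $Q$ in the above direction their ends come in the order $(n_1,x,s_1,w)$.
- At $c_{i+1}$, use the arcs to $n_2$, to $x$, to $s_2$, and to $w$ (through $c_i$, starting along $\alpha_{i+1}^{\leftarrow}$). Their ends come in the order $(n_2,x,s_2,w)$.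

In both cases the four arcs start upward, to the right, downward and to the left, in this order. If $\Omega$ is on the left of $Q$ in the above direction, Lemma 5 gives $\sigma_i=\sigma_{i+1}=+1$. If $\Omega$ is on the right, reverse the direction of $Q$. Then $\Omega$ is on the left, both cyclic orders of ends are reversed, and Lemma 5 gives $\sigma_i=\sigma_{i+1}=-1$.

**Step 3: once around the band.** Now the flip gives the contradiction. By Step 2, $\sigma_i$ is the same for all $i\in\mathbb Z$, so $\sigma_L=\sigma_0$. On the other hand (1) gives $c_L=c_0$ and $v_{L\pm1,0}=v_{\pm1,0}$, so $\alpha_L^{\rightarrow}=\alpha_0^{\rightarrow}$ and $\alpha_L^{\leftarrow}=\alpha_0^{\leftarrow}$. But $v_{L,1}=v_{0,-1}$ and $v_{L,-1}=v_{0,1}$, so $\alpha_L^{\uparrow}=\alpha_0^{\downarrow}$ and $\alpha_L^{\downarrow}=\alpha_0^{\uparrow}$. If $\sigma_L=+1$, the counterclockwise order at $c_0$ is $(\alpha_0^{\downarrow},\alpha_0^{\rightarrow},\alpha_0^{\uparrow},\alpha_0^{\leftarrow})$. Cyclically this is $(\alpha_0^{\leftarrow},\alpha_0^{\downarrow},\alpha_0^{\rightarrow},\alpha_0^{\uparrow})$, so $\sigma_0=-1$. If $\sigma_L=-1$, the same exchange gives $\sigma_0=+1$. In both cases $\sigma_L=-\sigma_0$, a contradiction.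

A plane drawing of $W_L$, made polygonal as above, would be locally plane. So $W_L$ is not planar. $\square$

## Why averaging and the union bound stall

Suppose that $G_{L,D}$ is drawn so that every edge set $E'$ has at most $k|E'|$ crossings. From each bundle $B_e$ pick one path $P_{e,\varphi(e)}$. The picked paths form a subdivision of $W_L$, so nonplanarity yields a crossing for each choice $\varphi$. How much does this give?

*Averaging over $\varphi$.* For each $\varphi$, two picked paths of different bundles cross. (If the only crossings were between the two edges of a single path, we could shortcut that path and get a plane drawing of $W_L$.) For a uniformly random $\varphi$, a given pair $(P_{e,s},P_{f,t})$ with $e\ne f$ is picked with probability $1/D^2$. So at least $D^2$ pairs of paths cross. The hypothesis allows $k\cdot10LD$ crossings in all, and there is a contradiction only when $L<D/(10k)$. For $1$-close-to-planarity, Theorem 2(a) asks for $L\ge D$. The count stops exactly here: it does not show that the crossings sit on few bundles. More generally, no argument that looks for a subgraph $H$ with $\operatorname{cr}(H)>k|E(H)|$ can succeed when $L\ge D$ and $k\ge1$, because of Theorem 2(a).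

*Picking a good $\varphi$ by the union bound.* By Proposition 4 it is enough to find a $\varphi$ for which picked paths in a common window do not cross. For $e\neq f$, the set $B_e\cup B_f$ has $4D$ edges, hence at most $4kD$ crossings. So a random pick from $B_e$ and $B_f$ crosses with probability at most $4kD/D^2=4k/D$, which is small. But there are of order $L$ pairs in common windows, in fact up to $5L\cdot31/2$ by the count in Step 2 below. The union bound on the failure probability is thus $310Lk/D$. With $L\ge D$ and $k\ge1$ this exceeds $1$, and we learn nothing.

The events are rare, there are too many of them, and each one depends on few others. This is the situation of the Lovász Local Lemma, whose condition does not mention the number of events. Only windows need to be uncrossed, and this is what keeps the dependence bounded. That is why Proposition 4 was proved for locally plane drawings.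

**Symmetric Lovász Local Lemma** (Erdős–Lovász 1975; Alon–Spencer, *The Probabilistic Method*, Cor. 5.1.2). *Let finitely many events each have probability at most $p$, and let each be mutually independent of all the other events except at most $d$ of them. If $\mathrm e\,p\,(d+1)\le1$, then with positive probability none of the events occurs.*

## Choosing one path per bundle: proof of Theorem 2(b)

Suppose $D\ge664k$ and $G_{L,D}$ is $k$-gap-planar. By Lemma 1 it has a drawing, which we take polygonal, in which any set $E'$ of edges has at most $k|E'|$ crossings among its members. (Making the drawing polygonal keeps all common points, hence this property.)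

**Step 1: the bad events and their probability.** We choose at random and bound the chance of a crossing. Choose $\varphi(e)\in\{1,\dots,D\}$ uniformly and independently for each $e\in E(W_L)$. For distinct edges $e,f$ of $W_L$ in a common window, let $A_{\{e,f\}}$ be the event that $P_{e,\varphi(e)}$ and $P_{f,\varphi(f)}$ cross, that is, some edge of one crosses some edge of the other. The set $B_e\cup B_f$ has $4D$ edges, hence at most $4kD$ crossings. Each crossing makes at most one pair $(P_{e,s},P_{f,t})$ cross, so at most $4kD$ of the $D^2$ pairs cross, and
$$\Pr(A_{\{e,f\}})\le p:=\frac{4k}{D}.\tag{3}$$

**Step 2: counting dependencies.** We need a bound that does not involve $L$. First, *each edge $e$ shares a window with at most $31$ other edges.*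

- If $e$ is vertical in column $i$, the windows containing it are $S_a$ with $i-3\le a\le i$. (Here $S_{a+L}=S_a$, so we may shift $a$ by multiples of $L$.) Their edges lie in columns $i-3,\dots,i+3$, which carry at most $7\cdot2+6\cdot3=14+18=32$ edges, including $e$.
- If $e$ is horizontal between columns $i$ and $i+1$, the windows are $S_a$ with $i-2\le a\le i$. Their edges lie in columns $i-2,\dots,i+3$, which carry at most $6\cdot2+5\cdot3=12+15=27$ edges, including $e$.

(For small $L$ some of these edges coincide, which only lowers the count.) Now $A_{\{e,f\}}$ is determined by $\varphi(e)$ and $\varphi(f)$. All events $A_{\{e',f'\}}$ with $\{e',f'\}\cap\{e,f\}=\emptyset$ are determined by the other, independent choices. So $A_{\{e,f\}}$ is mutually independent of the family of these events. The other events with an index pair meeting $\{e,f\}$ are at most $30$ containing $e$ and at most $30$ containing $f$. Thus we may take $d=60$.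

**Step 3: a choice with all windows uncrossed.** We apply the Local Lemma. If $k=0$, then $p=0$ and the condition is trivial. If $k\ge1$, then
$$\mathrm e\,p\,(d+1)=\mathrm e\cdot\frac{4k}{D}\cdot61=\frac{244\,\mathrm e\,k}{D}<\frac{663.3\,k}{D}\le1,$$
since $D\ge664k$. So there is a choice of $\varphi$ for which none of the events $A_{\{e,f\}}$ occurs. Fix it.

**Step 4: a locally plane drawing.** We turn the picked paths into arcs. Let $e=uv$ be an edge of $W_L$. Start at $u$, follow the first edge of $P_{e,\varphi(e)}$ until its first point on the second edge, and from there follow the second edge to $v$. Since the first edge does not contain $v$ and the second does not contain $u$, this is a simple polygonal arc $\gamma_e$ from $u$ to $v$ inside the image of the path. (Usually the switch happens at the middle vertex; it happens earlier if the two edges of the path cross each other.) No edge of a drawing contains a vertex other than its ends, so $\gamma_e$ contains no vertex of $W_L$ besides $u$ and $v$.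

Let $e\ne f$ lie in a common window, and let $z$ be a common point of $\gamma_e$ and $\gamma_f$. Then $z$ lies on an edge of $P_{e,\varphi(e)}$ and on an edge of $P_{f,\varphi(f)}$. If $z$ is interior to both, these paths cross, which is excluded. Otherwise $z$ is a vertex. Since edges contain only their own ends as vertices, $z$ is a vertex of both paths. The middle vertices of different paths are distinct and do not belong to $W_L$, so $z$ is a common end of $e$ and $f$. Hence the arcs $\gamma_e$ form a locally plane drawing of $W_L$.

**Step 5: conclusion.** By Proposition 4 there is no locally plane drawing of $W_L$. This contradiction proves that $G_{L,D}$ is not $k$-gap-planar. $\square$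

So Theorem 2 and Corollary 3 hold, and no function $f$ exists.

## The order of magnitude of the gap

The construction is optimal up to constants.

**Theorem 6.**

(i) Every graph $G$ satisfies $\operatorname{gap}(G)\le\big\lceil\sqrt{\operatorname{cr}(G)/2}\,\big\rceil$. Hence every $\kappa$-close-to-planar graph with $m$ edges has $\operatorname{gap}(G)\le\lceil\sqrt{\kappa m/2}\,\rceil$.

(ii) For all real $\kappa>0$ and integers $m$ with $\kappa m\ge20$ and $m\ge320\kappa$, there is a $\kappa$-close-to-planar graph with at most $m$ edges and $\operatorname{gap}(G)\ge\sqrt{\kappa m}/6000$.

(iii) For $n\ge128$, the maximum of $\operatorname{gap}(G)$ over $1$-close-to-planar graphs on $n$ vertices lies between $\sqrt n/2400$ and $\lceil2\sqrt n\,\rceil$. For each fixed integer $k\ge1$, the maximum over $k$-close-to-planar graphs on $n$ vertices is $\Theta_k(\sqrt n)$.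

For (i) we need the standard fact that some drawing of $G$ with $\operatorname{cr}(G)$ crossings has *each pair of edges crossing at most once*. Here is the argument. Start with a polygonal drawing with $\operatorname{cr}(G)$ crossings. Around each common interior point of edges take a small disc, in which each edge through the point consists of two radii. Inside the disc, replace these pieces by chord-like arcs with the same ends that pairwise meet at most once, and then transversally, with no three concurrent. Each pair through the point counted one crossing before and counts at most one now, so the number of crossings has not increased. Now all crossings are transversal and involve two edges only. Suppose two edges $e,f$ cross at two points $x\ne y$. Exchange their pieces between $x$ and $y$. At $x$ the four directions alternate between $e$ and $f$; after the exchange each new curve uses two cyclically neighboring directions. So the new curves only touch at $x$ and can be separated in a small disc; likewise at $y$. All other crossing points stay where they are. If a new curve meets itself, replace it by a simple arc with the same ends inside its image, which creates no new point. The result is a drawing with at least two crossings fewer than $\operatorname{cr}(G)$,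 which is impossible.

**Proof of (i).** Let $c=\operatorname{cr}(G)$ and take such a drawing. A set of $s\ge1$ edges has at most $\min\big(c,\ s(s-1)/2\big)$ crossings among its members. We claim that this is at most $s\sqrt{c/2}$.

- If $s-1\le\sqrt{2c}$, then $\dfrac{s(s-1)}2\le\dfrac{s\sqrt{2c}}2=s\sqrt{c/2}$.
- If $s>\sqrt{2c}$, then $c=\sqrt{2c}\,\sqrt{c/2}\le s\sqrt{c/2}$.

One of the two cases always holds. So every edge set $E'$ has at most $\lceil\sqrt{c/2}\,\rceil\,|E'|$ crossings, and Lemma 1 gives the first statement. The second follows from $c\le\kappa m$. $\square$

**Proof of (ii).** Let
$$D=\Big\lfloor\sqrt{\kappa m/20}\Big\rfloor\ge1,\qquad L=\max\big(4,\lceil D/\kappa\rceil\big)\le\frac D\kappa+4 .$$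
Since $D/L\le\kappa$, Theorem 2(a) shows that $G_{L,D}$ is $\kappa$-close-to-planar. By (2) its number of edges is
$$10LD\le\frac{10D^2}\kappa+40D\le\frac m2+40\sqrt{\frac{\kappa m}{20}}\le\frac m2+\frac m2=m .$$
The last inequality uses $\kappa\le m/320$, which gives $\sqrt{\kappa m/20}\le\sqrt{m^2/6400}=m/80$. For the gap, apply Theorem 2(b) with $k=\lfloor D/664\rfloor$. Then $\operatorname{gap}(G_{L,D})\ge k+1>D/664$. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$,
$$\operatorname{gap}(G_{L,D})>\frac D{664}\ge\frac1{1328}\sqrt{\frac{\kappa m}{20}}\ge\frac{\sqrt{\kappa m}}{6000},$$
because $1328\sqrt{20}<5940$. $\square$

**Proof of (iii), upper bound.** Let $G$ be $k$-close-to-planar with $n$ vertices and $m$ edges, $k\ge1$. We first bound $m$ with the Crossing Lemma: $\operatorname{cr}(G)\ge m^3/(64n^2)$ for $m\ge4n$ (Ajtai–Chvátal–Newborn–Szemerédi and Leighton; with this constant e.g. in Aigner–Ziegler, *Proofs from THE BOOK*). If $m\ge4n$, then $km\ge\operatorname{cr}(G)\ge m^3/(64n^2)$, so $m\le8\sqrt k\,n$. If $m<4n$, this holds as well. By (i),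
$$\operatorname{gap}(G)\le\Big\lceil\sqrt{km/2}\,\Big\rceil\le\Big\lceil\sqrt{4k^{3/2}n}\,\Big\rceil=\big\lceil2k^{3/4}\sqrt n\,\big\rceil .$$
For $k=1$ this is $\lceil2\sqrt n\,\rceil$.

**Proof of (iii), lower bound.** Take $D=L=\lfloor\sqrt{n/8}\rfloor$, which is at least $4$ because $n\ge128$. By (2), $G_{L,D}$ has at most $8LD\le n$ vertices. Add isolated vertices to reach $n$; this changes neither $\operatorname{gap}$ nor close-to-planarity. The graph is $1$-close-to-planar by Theorem 2(a), hence $k$-close-to-planar for every $k\ge1$. As in (ii), its gap exceeds $D/664$. For $y\ge4$ we have $\lfloor y\rfloor\ge\frac45y$: for $4\le y<5$ because $4\ge\frac45y$, and for $y\ge5$ because $y-1\ge\frac45y$. So the gap is at least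
$$\frac45\cdot\frac{\sqrt{n/8}}{664}\ge\frac{\sqrt n}{2400},$$
because $\frac54\cdot664\cdot\sqrt8=830\sqrt8<2348$. Both bounds together give $\Theta_k(\sqrt n)$ for fixed $k$. $\square$

## How restricted the examples are

**Remark 7.** No function $f$ exists even within the following classes, since they contain all the graphs $G_{L,D}$.

- *Bipartite graphs*: every edge joins a vertex of $W_L$ to a middle vertex.
- *$2$-degenerate graphs*: a subgraph with at least one edge contains a middle vertex, which has degree at most $2$; a subgraph without edges has degree $0$ everywhere.
- *Projective-planar graphs*: $W_L$ embeds in the Möbius band, which lies in the projective plane, and each edge can be replaced by parallel paths.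
- *Graphs of pathwidth at most $9$*: for $i=1,\dots,L-1$ let $X_i$ consist of columns $1$, $i$ and $i+1$, at most $9$ vertices. Every edge of $W_L$ has both ends in some $X_i$; the edges between column $L$ and column $1$ are inside $X_{L-1}$. For each middle vertex of a path replacing such an edge, insert next to $X_i$ a bag consisting of $X_i$ and that one vertex. Column $1$ is in all bags, every other column is in consecutive bags, and each middle vertex is in one bag. The bags have at most $10$ vertices.

**Remark 8.** The separation persists if close-to-planarity is strengthened to: *some probability distribution on drawings of $G$ gives every edge at most $\varepsilon$ expected crossings*, for any fixed $\varepsilon>0$. Given $t\ge1$, take $D=664t$ and $L\ge\max(4,2D/\varepsilon)$. By Theorem 2(a) the expected number of crossings on each edge is at most $2D/L\le\varepsilon$, and by Theorem 2(b) the graph is not $t$-gap-planar.
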